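# Camina pairs $(G,Z(G))$ and linear families of alternating forms

## 1. Alternating maps that are onto in every direction

Fix a prime $p$. Let $V$ and $Z$ be nonzero vector spaces over $\mathbb F_p$ of finite dimensions $d$ and $m$, and let $B:V\times V\to Z$ be an alternating bilinear map, so that $B(x,x)=0$ for all $x$. Suppose that
$$B(x,V)=Z\quad\text{for every } x\in V,\ x\neq 0. \tag{1}$$
How large can $m$ be compared with $d$?

It helps to restate (1) in terms of forms. For $\lambda\in Z^*=\operatorname{Hom}(Z,\mathbb F_p)$ put $\omega_\lambda=\lambda\circ B$. This is an alternating form on $V$ which depends linearly on $\lambda$. If (1) holds and $\lambda\ne 0$, then $\omega_\lambda$ is nondegenerate: for $x\neq0$ choose $z$ with $\lambda(z)\ne0$ and then $y$ with $B(x,y)=z$, so $\omega_\lambda(x,y)\neq0$. So we have an $m$-dimensional linear family of forms on $V$ in which only the zero form is degenerate.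

**Example.** Let $q=p^n$, $V=\mathbb F_q^2$, $Z=\mathbb F_q$ and $B((a,b),(a',b'))=ab'-a'b$. If $(a,b)\ne(0,0)$, then $ab'-a'b$ takes every value in $\mathbb F_q$, so (1) holds. Here $d=2n$ and $m=n$.

Elementary linear algebra gives little. The map $y\mapsto B(x,y)$ is onto $Z$ and kills $x$, so $m\le d-1$. If $d=2$ with basis $e_1,e_2$, all values of $B$ are multiples of $B(e_1,e_2)$, so $m=1$. For $d=4$ we must exclude $m=3$. An alternating $4\times4$ matrix has
$$\det(a_{ij})=(a_{12}a_{34}-a_{13}a_{24}+a_{14}a_{23})^2 .$$
If $m=3$, the expression in brackets, evaluated on $\omega_\lambda$, is zero or a quadratic form in three variables over a finite field. Such a form has a nontrivial zero, so some $\omega_\lambda$ with $\lambda\neq0$ is degenerate. The general bound is proved in the same way, with two textbook facts.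

*The Pfaffian.* For a $2n\times 2n$ alternating matrix $A$ (zero diagonal, $a_{ji}=-a_{ij}$) there is a polynomial $\operatorname{Pf}(A)$ with integer coefficients, homogeneous of degree $n$ in the entries $a_{ij}$, $i<j$, with $\operatorname{Pf}(A)^2=\det A$. This holds over every field, including characteristic 2.

*Chevalley–Warning.* Let $f\in\mathbb F_p[X_1,\dots,X_m]$ have degree less than $m$ and $f(0)=0$. Then $f$ has a zero other than $0$. Indeed, modulo $p$ the number of zeros is $\sum_{x\in\mathbb F_p^m}(1-f(x)^{p-1})$. Every monomial in $1-f^{p-1}$ has degree less than $(p-1)m$, so some variable occurs in it with exponent $k<p-1$, and $\sum_{x\in\mathbb F_p}x^k=0$ in $\mathbb F_p$ for $0\le k<p-1$ (with $0^0=1$). So the number of zeros is divisible by $p$. As $0$ is a zero, there is another one.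

**Lemma 1.** If $B:V\times V\to Z$ is alternating, bilinear and satisfies (1), with $V,Z\ne0$, then $d$ is even and $2m\le d$.

**Proof.** Since $m\ge1$, there is some $\lambda\ne0$, and $\omega_\lambda$ is a nondegenerate alternating form on $V$. Hence $d=2n$ with $n\geq1$. Fix bases of $V$ and $Z^*$. The entries of the matrix of $\omega_\lambda$ are linear forms in the $m$ coordinates of $\lambda$. So $\operatorname{Pf}(\omega_\lambda)$ is a polynomial in these $m$ coordinates which is zero or homogeneous of degree $n$. Since its square is the determinant, it is nonzero at every $\lambda\ne0$. It vanishes at $\lambda=0$. If $m>n$, Chevalley–Warning would give a zero $\lambda\neq0$, a contradiction. So $m\le n$. $\square$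

Finiteness of the field is really used. Over $\mathbb R$, let $V$ be the quaternions, and for a pure quaternion $\mu=ai+bj+ck$ let $\omega_\mu(x,y)=\langle \mu x,y\rangle$. Left multiplication by $\mu$ is skew-symmetric and its square is $-(a^2+b^2+c^2)$, so $\omega_\mu$ is alternating, and nondegenerate for $\mu\ne0$. Here $m=3$ and $d=4$.

What is this for? In a finite group $G$ with center $Z$, the commutator looks like an alternating map on $G/Z$. There is a class of groups for which (1) is almost the definition, and for them Lemma 1 becomes a bound on the order of the center. If $G$ has nilpotency class 2 the translation is immediate. Most of the lecture deals with larger class.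

## 2. Camina pairs and the groups $D(g)$

**Definition.** Let $G$ be a finite group and $N$ a normal subgroup with $1<N<G$. The pair $(G,N)$ is a **Camina pair** if every $g\in G\setminus N$ is conjugate in $G$ to every element of $gN$. Equivalently, every irreducible character of $G$ whose kernel does not contain $N$ vanishes on $G\setminus N$.

We study the case $N=Z(G)$.

**Example.** Let $G$ be the dihedral group of order 8, with rotation $r$ of order 4 and reflections $s$, and $Z(G)=\{1,r^2\}$. Then $r$ is conjugate to $r^{-1}=r\cdot r^2$, and each reflection $s$ is conjugate to $sr^2$. So $(G,Z(G))$ is a Camina pair. In the dihedral group of order 16, with $r$ of order 8, the center is $\{1,r^4\}$ and $r$ is conjugate only to $r$ and $r^{-1}=r^7$, not to $r^5$. So this is not a Camina pair.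

**Notation.** We write $[x,y]=x^{-1}y^{-1}xy$, $x^y=y^{-1}xy=x[x,y]$ and $[x,y,z]=[[x,y],z]$. The identities we use are
$$[xy,z]=[x,z]^y[y,z],\qquad [x,yz]=[x,z][x,y]^z, \tag{2}$$
and the Hall–Witt identity
$$[x,y^{-1},z]^y\,[y,z^{-1},x]^z\,[z,x^{-1},y]^x=1 . \tag{3}$$
The lower central series is $\gamma_1(G)=G$, $\gamma_{i+1}(G)=[\gamma_i(G),G]$, and $[\gamma_i(G),\gamma_j(G)]\le\gamma_{i+j}(G)$. A group has class $c$ if $\gamma_{c+1}=1\ne\gamma_c$. The second center $Z_2(G)$ is the preimage in $G$ of the center of $G/Z(G)$. We write $G'=\gamma_2(G)$.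

**Lemma 2.** If $(G,Z(G))$ is a Camina pair, then $G$ is a $p$-group for some prime $p$.

**Proof.** Let $Z=Z(G)$, let $p$ be a prime dividing $|Z|$, and let $z\in Z$ have order $p$. If $g\notin Z$, then $g$ is conjugate to $gz$. If the order of $g$ is prime to $p$, then $gz$ has order $p$ times that of $g$, because $z$ is central. This is impossible, so every element of order prime to $p$ lies in $Z$. If a second prime $q$ divided $|Z|$, then every element of order prime to $q$ would also lie in $Z$. An element of prime power order has order prime to $p$ or to $q$, so all such elements would lie in $Z$, and since they generate $G$ we would get $G=Z$, a contradiction. So $Z$ is a $p$-group. It contains all elements of order prime to $p$, and these are therefore trivial. So $G$ is a $p$-group. $\square$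

From now on $(G,Z)$ is a Camina pair with $Z=Z(G)$. Put $H=G/Z$, $|Z|=p^m$ and $|H|=p^d$, so $m,d\ge1$. Bars denote images in $H$, and $\gamma_i(H)=\gamma_i(G)Z/Z$. Let $c\ge1$ be the class of $H$ and $p^e$, $e\geq 1$, its exponent.

The next lemma is the group version of (1). It restricts attention to those $x$ whose commutator with $g$ is central.

**Lemma 3.** For $g\in G\setminus Z$ let $D(g)=\{x\in G:[g,x]\in Z\}$, the preimage of $C_H(\bar g)$. Then $x\mapsto[g,x]$ is a homomorphism from $D(g)$ onto $Z$ with kernel $C_G(g)$. In particular $|D(g):C_G(g)|=p^m$, and $[g,x]$ takes every value in $Z$ as $x$ runs over $D(g)$.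

**Proof.** For $x,y\in D(g)$, (2) gives $[g,xy]=[g,y][g,x]^y=[g,x][g,y]$, because $[g,x]$ is central. The kernel is clearly $C_G(g)$. Given $z\in Z$, the Camina condition gives $x$ with $g^x=gz$, that is, $[g,x]=z$, and then $x\in D(g)$. $\square$

**Lemma 4.** $Z$ is elementary abelian.

**Proof.** The center of the nontrivial $p$-group $H$ is nontrivial, so there is $g\in Z_2(G)\setminus Z$ with $g^p\in Z$. Then $D(g)=G$, and every element of $Z$ is $[g,x]$ for some $x$, by Lemma 3. Since $[g,x]$ is central, $[g,x]^p=[g^p,x]=1$. $\square$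

## 3. The bound $|Z(G)|\le|G:Z(G)|^{1/2}$ and what is proved

It is known that a Camina pair $(G,Z(G))$ satisfies $|Z(G)|<|G:Z(G)|^{3/4}$. The volume edited by N. S. Narasimha Sastry and Manoj Kumar Yadav (doi:10.1007/978-981-13-2047-7) contains the question whether $|Z(G)|\le|G:Z(G)|^{1/2}$ always holds. In our notation, is $2m\le d$?

We try small $d$. If $d=1$, then $G/Z$ is cyclic, so $G$ is abelian, which is impossible. If $d=2$, then $H$ is abelian and $G$ has class 2. Take $x\in G\setminus Z$. By Lemma 3, $y\mapsto[x,y]$ is a homomorphism from $G$ onto $Z$ whose kernel contains $\langle x\rangle Z$, which has index at most $p$. Hence $m=1$ and $2m=d$. We shall see in Lemma 7 that $d$ is always even, so $d=4$ is next. There the bound with exponent $3/4$ says $m<3$, so $m\le2$. For $d=6$ it allows $m\le4$, while the question asks for $m\le3$. So the first case it leaves undecided is $(d,m)=(6,4)$.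

**Theorem A.** If $(G,Z(G))$ is a Camina pair, then $|Z(G)|\le|G:Z(G)|^{1/2}$; that is, $2m\le d$.

**Theorem B.** With the notation above:

1. $|G:Z|\ge(p|Z|)^e$. In particular, if $G/Z$ does not have exponent $p$, then $d\ge2m+2$.
2. If $c\ge3$, then $d\ge2m+\max(1,c-3)$. As $d$ is even, $d\ge2m+2$.
3. If $|Z|=|G:Z|^{1/2}$, then $G/Z$ has exponent $p$ and $G$ has class 2 or 3. If moreover $p=2$, then $G$ has class 2 and $G/Z$ is elementary abelian.
4. For a prime $p$ and integers $m,n\ge1$, a Camina pair $(G,Z(G))$ with $|Z(G)|=p^m$ and $|G:Z(G)|=p^{2n}$ exists if and only if $m\le n$. For $m\le n$ it can be chosen of class 2. For $p$ odd, $n\ge2$ and $1\le m\le n$ it can also be chosen of class 3. So both classes in (3) occur with equality.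

## 4. Class 2: the commutator is the form

**Proposition 5.** If $G$ has class 2 (that is, $H$ is abelian), then $H$ is elementary abelian and $2m\le d$.

**Proof.** All commutators are central, so by (2) $[x,y]$ is multiplicative in each variable, and it depends only on $\bar x,\bar y$. By Lemma 4, $[x^p,y]=[x,y]^p=1$ for all $y$, so $x^p\in Z$. So $H$ is elementary abelian, and $B(\bar x,\bar y)=[x,y]$ is an alternating bilinear map from $H\times H$ to the $\mathbb F_p$-space $Z$. Here $D(x)=G$ for every $x$, so Lemma 3 says that $B(\bar x,H)=Z$ for $\bar x\ne\bar1$. This is (1), and Lemma 1 applies. $\square$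

**Example.** The group on $\mathbb F_q^3$, $q=p^n$, with
$$(a,b,c)(a',b',c')=(a+a',\,b+b',\,c+c'+ab')$$
realizes the example of Section 1. It is associative because $ab'$ is biadditive, and $(a,b,c)^{-1}=(-a,-b,-c+ab)$. The elements $(0,0,c)$ are central. For $x=(a,b,c)$, $y=(a',b',c')$ the products $xy$ and $yx$ differ only in the third coordinate, so $[x,y]=(yx)^{-1}xy=(0,0,ab'-a'b)$. If $(a,b)\neq(0,0)$, this takes all values in the third coordinate, so $x$ is not central and is conjugate to its whole coset of $\{(0,0,c)\}$. So the center is $\{(0,0,c)\}$, of order $q$ and index $q^2$, and we have a Camina pair of class 2 with $m=n$, $d=2n$.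

## 5. A class 3 pair with equality, and the failure of additivity

One might hope that larger class leaves room to spare, so that cruder estimates suffice. This example shows that class 3 can also give equality.

**Proposition 6.** Let $p$ be odd, $n\ge2$, $q=p^n$, and $1\ne\sigma\in\operatorname{Aut}(\mathbb F_q)$. On $\mathbb F_q^3$ put
$$(a_1,b_1,c_1)(a_2,b_2,c_2)=\big(a_1+a_2,\ b_1+b_2+a_1a_2^\sigma,\ c_1+c_2+b_1a_2+g(a_1,a_2)\big),$$
$$g(a_1,a_2)=a_1a_2^\sigma a_2+\tfrac12a_1^2a_2^\sigma .$$
This is a group $G$ of class 3, and $(G,Z(G))$ is a Camina pair with $Z(G)=\{(0,0,c)\}$, $|Z(G)|=q$ and $|G:Z(G)|=q^2$. Moreover $\gamma_3(G)=Z(G)$.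

**Proof.** *The group axioms.* Associativity in the first two coordinates holds because $a_1a_2^\sigma$ is biadditive. The third coordinates of $(x_1x_2)x_3$ and $x_1(x_2x_3)$ are $c_1+c_2+c_3$ plus, respectively,
$$b_1a_2+g(a_1,a_2)+(b_1+b_2+a_1a_2^\sigma)a_3+g(a_1+a_2,a_3),$$
$$b_2a_3+g(a_2,a_3)+b_1(a_2+a_3)+g(a_1,a_2+a_3).$$
They agree if and only if
$$g(a_2,a_3)-g(a_1+a_2,a_3)+g(a_1,a_2+a_3)-g(a_1,a_2)=a_1a_2^\sigma a_3 .$$
The summand $a_1a_2^\sigma a_2$ of $g$ is additive in $a_1$. It contributes
$$-a_1a_3^\sigma a_3+a_1\big((a_2+a_3)^\sigma(a_2+a_3)-a_2^\sigma a_2\big)=a_1(a_2^\sigma a_3+a_3^\sigma a_2)$$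
to the left side. The summand $\frac12a_1^2a_2^\sigma$ is additive in $a_2$ and contributes $\frac12\big(a_2^2-(a_1+a_2)^2+a_1^2\big)a_3^\sigma=-a_1a_2a_3^\sigma$. The sum is $a_1a_2^\sigma a_3$, as required. Since $g(a,0)=g(0,a)=0$, the element $(0,0,0)$ is an identity. In $x_1x_2$ with $x_1$ fixed, the coordinates determine successively $a_2$, $b_2$, $c_2$, so left translations are injective, hence bijective. So every element has a right inverse, and a monoid with this property is a group.

*The Camina property.* From $g(a,0)=g(0,a)=0$ we see that the elements $(0,0,c)$ are central, and multiplying by one of them just adds $c$ to the third coordinate. Further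
$$(a,b,c)(0,b',0)=(a,b+b',c),\qquad(0,b',0)(a,b,c)=(a,b+b',c+ab'),$$
so, as $[x,y]=(yx)^{-1}xy$, $[(a,b,c),(0,b',0)]=(0,0,-ab')$. Next,
$$(0,b,c)(x,y,z)=(x,b+y,c+z+bx),\qquad(x,y,z)(0,b,c)=(x,b+y,c+z),$$
so
$$[(0,b,c),(x,y,z)]=(0,0,bx). \tag{4}$$
If $a\ne0$ the first formula, and if $a=0\ne b$ formula (4), shows that $(a,b,c)$ is conjugate to its whole coset of $\{(0,0,c')\}$. In particular it is not central. So $Z(G)=\{(0,0,c)\}$, and we have a Camina pair with the stated orders.

*The class.* In $G/Z(G)$, with coordinates $(a,b)$, the elements $(0,b)$ are central, and the commutator of elements with first coordinates $a_1,a_2$ is $(0,\,a_1a_2^\sigma-a_2a_1^\sigma)$. So $\gamma_3(G)\le Z(G)$ and $\gamma_4(G)=1$. By (4),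
$$[x_1,x_2,x_3]=\big(0,0,(a_1a_2^\sigma-a_2a_1^\sigma)a_3\big). \tag{5}$$
Take $a_1=1$ and $a_2$ with $a_2^\sigma\ne a_2$. Letting $a_3$ vary, we get every element of $Z(G)$. So $\gamma_3(G)=Z(G)\neq1$. $\square$

Now try to copy Proposition 5 in this group. Commutators no longer lie in $Z$, so $\lambda([x,y])$ is undefined. The obvious repair is as follows. Suppose that $\gamma_3(G)\le Z$, $\gamma_4(G)=1$, and that $M=G'Z$ is elementary abelian (we shall prove this in the case we need). Choose a linear projection $\pi:M\to Z$ and use $\lambda(\pi([x,y]))$. By (2),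
$$[x,yy']=[x,y']\,[x,y]^{y'}=[x,y]\,[x,y']\,[x,y,y'],$$
so $\pi([x,\cdot])$ misses additivity by exactly $[x,y,y']\in Z$, and no choice of $\pi$ removes this. By (5) it is not identically trivial. A second problem is that $H$ itself is not abelian, so we have no vector space on which to put a form. Section 8 repairs both when $p$ is odd, $c=2$ and $H$ has exponent $p$. First we show that every other case with $H$ nonabelian gives the bound by counting.

## 6. When $G/Z$ has class at least 3

**Lemma 7.** (i) $|H:\gamma_2(H)|\ge p^m$. (ii) $d$ is even.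

**Proof.** (i) Take $g\in Z_2(G)\setminus Z$. Then $D(g)=G$, and by Lemma 3 $G/C_G(g)\cong Z$ is abelian of order $p^m$. So $G'Z\le C_G(g)$, and $|H:\gamma_2(H)|=|G:G'Z|\ge p^m$.

(ii) Take $1\ne\lambda\in\operatorname{Irr}(Z)$ and $\chi\in\operatorname{Irr}(G)$ lying over $\lambda$, so $\chi(gz)=\chi(g)\lambda(z)$ for $z\in Z$. If $g\notin Z$, then $g$ is conjugate to $gz$ for every $z$, so $\chi(g)=\chi(g)\lambda(z)$. Choosing $\lambda(z)\ne1$ gives $\chi(g)=0$. On $Z$ we have $|\chi|=\chi(1)$. From $[\chi,\chi]=1$ we get $|G|=|Z|\chi(1)^2$, so $p^d=\chi(1)^2$. $\square$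

By part (i), the quotient $H/\gamma_2(H)$ already accounts for one $m$ out of the two that we want. The second should come from $\gamma_2(H)$. The plan is to take a commutator $w=[u,v]$ deep in the lower central series. Its centralizer has index exactly $p^m$ by Lemma 3, and we bound this index above by exhibiting a large subgroup that centralizes $w$.

**Proposition 8.** Suppose $c\ge3$. Put $\delta=1$ if $c=3$, and $\delta=c-3$ if $c\ge4$. Then $d\ge2m+\delta$.

**Proof.** We have $\gamma_{c+1}(G)\le Z$ and $\gamma_{c+2}(G)=1$.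

**Step 1: choose $w$.** The group $\gamma_c(H)\ne1$ is generated by the commutators of elements of $\gamma_{c-1}(H)$ with elements of $H$. So there are $u\in\gamma_{c-1}(G)$ and $v\in G$ with $w=[u,v]\notin Z$. As $\bar w\in\gamma_c(H)\le Z(H)$, we have $D(w)=G$, and Lemma 3 gives $|G:C_G(w)|=p^m$.

**Step 2: choose a subgroup $R$ with $\gamma_3(H)\le R\le\gamma_2(H)$ whose preimage will be centralized by $u$.** Let $R=\gamma_3(H)$ if $c\ge4$, and $R=\langle\bar u\rangle\gamma_3(H)$ if $c=3$. In the latter case $u\in\gamma_2(G)$, so indeed $R\le\gamma_2(H)$. Since $\gamma_2(H)/\gamma_3(H)$ is central in $H/\gamma_3(H)$, $R$ is normal in $H$ and $\gamma_2(H)/R$ is central in $H/R$. If $c=3$, then $\gamma_3(H)$ is central in $H$ while $[\bar u,\bar v]\ne1$. So $\bar u\notin\gamma_3(H)$ and $|R|\ge p|\gamma_3(H)|$.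

**Step 3: define a subgroup $T$ and bound its index.** Let
$$T=\{t\in G:\ [\bar u,\bar t]=1,\ [\bar v,\bar t]\in R\}.$$
The map $t\mapsto[\bar u,\bar t]$ goes into $\gamma_c(H)$, which is central in $H$. The map $t\mapsto[\bar v,\bar t]R$ goes into $\gamma_2(H)/R$, which is central in $H/R$. By (2) both are homomorphisms, and $T$ is the intersection of their kernels. So
$$|G:T|\le|\gamma_c(H)|\cdot|\gamma_2(H):R|\le|\gamma_2(H)|\,p^{-\delta}.$$
For $c=3$ the last inequality is $|R|\ge p|\gamma_3(H)|$. For $c\ge4$ it is $|\gamma_3(H):\gamma_c(H)|\ge p^{c-3}$, which holds because the lower central series of $H$ descends strictly from $\gamma_3(H)$ to $\gamma_c(H)$.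

**Step 4: $T$ centralizes $w$.** Let $t\in T$. Identity (3) with $(x,y,z)=(u,v^{-1},t)$ reads
$$[u,v,t]^{v^{-1}}\,[v^{-1},t^{-1},u]^{t}\,[t,u^{-1},v^{-1}]^{u}=1 .$$
Since $u$ and $t$ commute modulo $Z$, $[t,u^{-1}]\in Z$ and the third factor is $1$. Let $\tilde R$ be the preimage of $R$ in $G$. It is normal, and $v,t$ commute modulo $\tilde R$, so $[v^{-1},t^{-1}]\in\tilde R$. Now $\tilde R$ is $\gamma_3(G)Z$ or $\langle u\rangle\gamma_3(G)Z$. The element $u$ centralizes $u$ and $Z$, and it centralizes $\gamma_3(G)$ because $[\gamma_3(G),\gamma_{c-1}(G)]\le\gamma_{c+2}(G)=1$. So the second factor is $1$ too. Hence $[w,t]=[u,v,t]=1$.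

**Step 5: count.** We have $p^m=|G:C_G(w)|\le|G:T|\le|\gamma_2(H)|p^{-\delta}$. With Lemma 7(i),
$$p^d=|H:\gamma_2(H)|\cdot|\gamma_2(H)|\ge p^m\cdot p^{m+\delta}. \qquad\square$$

Where does this stop? Let $c=2$, so $u\in G$ is arbitrary. To make the second Hall–Witt factor trivial by the argument of Step 4, we need $u$ to centralize $\tilde R$. The safe choice $R=1$ gives only $|G:T|\le|\gamma_2(H)|^2$, hence $p^m\le|\gamma_2(H)|^2$, and with Lemma 7(i) $d\ge\frac32m$. If we take $R=\gamma_2(H)$, the index of $T$ is at most $|\gamma_2(H)|$, but then $[v^{-1},t^{-1}]$ is only known to lie in $G'Z$, which $u$ need not centralize. In the group of Proposition 6 we have $c=2$ and $d=2m$, so for $c=2$ no positive $\delta$ is possible.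

## 7. When $G/Z$ has an element of order $p^2$

For the forms we want $H$ to have exponent $p$. The other case is disposed of by following the powers of one element: each $p$-th power multiplies the order of the centralizer by at least $p^m$.

**Proposition 9.** $d\ge e(m+1)$. In particular, if $H$ does not have exponent $p$, then $d\ge2m+2$.

**Proof.** Choose $g\in G$ with $\bar g$ of order $p^e$ and put $g_i=g^{p^i}$. Then $g_i\notin Z$ for $0\le i\le e-1$, so Lemma 3 applies to these elements.

If $x\in D(g_i)$, then $g_i^x=g_i\zeta$ with $\zeta\in Z$. Raising to the $p$-th power and using Lemma 4, $g_{i+1}^x=g_{i+1}\zeta^p=g_{i+1}$. So $D(g_i)\le C_G(g_{i+1})$. For $0\le i\le e-2$ Lemma 3 gives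
$$|D(g_{i+1})|=p^m|C_G(g_{i+1})|\ge p^m|D(g_i)|.$$
Therefore
$$p^{d+m}=|G|\ge|D(g_{e-1})|\ge p^{m(e-1)}|D(g_0)|=p^{me}|C_G(g)|\ge p^{me}|\langle g\rangle Z|=p^{me+e+m},$$
so $d\ge e(m+1)$. If $e\ge2$, this is at least $2m+2$. $\square$

## 8. Class 2 and exponent $p$: straightening the commutator

If $c\le2$ and $H$ has exponent $p$, either $H$ is abelian, and Proposition 5 applies, or $H$ has class exactly 2. In the second case $p$ is odd, since a group of exponent 2 is abelian.

**Proposition 10.** Let $p$ be odd, $c=2$, and let $H$ have exponent $p$. Then $2m\le d$.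

The two defects found in Section 5 will cancel each other. We make $H$ a vector space by a new addition, and we change the commutator by terms which vanish whenever $[x,y]\in Z$. Lemma 3 concerns only those pairs, so surjectivity survives.

**Proof.** Here $\gamma_3(G)\le Z$ and $\gamma_4(G)=1$. Put $M=G'Z$.

**Step 1: $M$ is elementary abelian, so that values in $M$ can be projected linearly to $Z$.** Since $[G',G']\le\gamma_4(G)=1$ and $Z$ is central, $M$ is abelian. Let $x,y\in G$ and $k=[x,y]$. Then $[k,x]\in\gamma_3(G)\le Z$, so $\langle x,k\rangle$ has class at most 2, and the usual formula there gives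
$$(x^y)^p=(xk)^p=x^pk^p[k,x]^{\binom p2}=x^pk^p,$$
since $p$ is odd, so $p\mid\binom p2$, and $Z$ has exponent $p$. On the other hand $x^p\in Z$, so $(x^y)^p=(x^p)^y=x^p$. Hence $k^p=1$. So $M$ is abelian and generated by elements of order dividing $p$.

From now on $M$ is written additively, as an $\mathbb F_p$-space.

**Step 2: the error term $t(x,y,z)=[x,y,z]\in Z$ is trilinear and satisfies the Jacobi identity.** Note that $[M,G]=\gamma_3(G)\le Z$ and $[M,M]=0$. For $k,k'\in M$ and $g,g'\in G$, (2) gives
$$[kk',g]=[k,g]+[k',g],\qquad[k,gg']=[k,g]+[k,g'],$$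
because $[k,g]$ is central. Also $[xx',y]\equiv[x,y][x',y]$ and $[x,yy']\equiv[x,y][x,y']$ modulo $\gamma_3(G)\le Z$. So $t$ is additive in each variable. From $[y,x]=[x,y]^{-1}$ we get $t(y,x,z)=-t(x,y,z)$. If one argument lies in $M$, then $t=0$: for the first two arguments because $[M,G]\le Z$, for the third because $[M,M]=0$. So $t$ depends only on the images of its arguments in $H$. Since all values are central and $t$ is additive, (3) reads $-t(x,y,z)-t(y,z,x)-t(z,x,y)=0$, that is,
$$t(x,y,z)+t(y,z,x)+t(z,x,y)=0. \tag{6}$$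

**Step 3: an $\mathbb F_p$-space structure on the set $H$ (Baer).** For $\bar x,\bar y\in H$ put
$$\bar x\oplus\bar y=\bar x\bar y[\bar x,\bar y]^{-1/2},$$
where the exponent $-\tfrac12$ means $(p-1)/2$. Commutators in $H$ are central, multiplicative in each variable and of order dividing $p$, so such exponents follow the rules of $\mathbb F_p$. Since $\bar y\bar x=\bar x\bar y[\bar x,\bar y]^{-1}$,
$$\bar y\oplus\bar x=\bar y\bar x[\bar x,\bar y]^{1/2}=\bar x\bar y[\bar x,\bar y]^{-1/2}=\bar x\oplus\bar y .$$
Central factors do not affect commutators, so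
$$(\bar x\oplus\bar y)\oplus\bar z=\bar x\bar y\bar z\,[\bar x,\bar y]^{-1/2}[\bar x\bar y,\bar z]^{-1/2}=\bar x\bar y\bar z\big([\bar x,\bar y][\bar x,\bar z][\bar y,\bar z]\big)^{-1/2},$$
and $\bar x\oplus(\bar y\oplus\bar z)=\bar x\bar y\bar z\,[\bar y,\bar z]^{-1/2}[\bar x,\bar y\bar z]^{-1/2}$ is the same element. The identity is $\bar1$. As $\bar x^k\oplus\bar x=\bar x^{k+1}$, powers are unchanged, so $\bar x^{-1}$ is the inverse and the $p$-fold sum of $\bar x$ is $\bar x^p=\bar1$. So $(H,\oplus)$ is an $\mathbb F_p$-space of dimension $d$.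

*Example.* In the group of Proposition 6, $H$ consists of pairs with $(a,b)(a',b')=(a+a',b+b'+aa'^\sigma)$. Since $(a,b)^p=(pa,\,pb+\binom p2aa^\sigma)=(0,0)$, $H$ has exponent $p$. Here $(a,b)\oplus(a',b')=\big(a+a',\,b+b'+\frac12(aa'^\sigma+a'a^\sigma)\big)$: the factor set has been made symmetric. The bijection $(a,b)\mapsto(a,\,b-\frac12aa^\sigma)$ turns $\oplus$ into the usual addition.

**Step 4: find the correction.** We compute how far $[x,\cdot]$ is from additive for $\oplus$. The element $\bar y\oplus\bar y'$ is represented by $yy'k$ with $k=[y,y']^{-1/2}\in M$. By (2) and $[M,M]=0$, $[x,yy'k]=[x,k]+[x,yy']$. Here $[x,k]=-[k,x]=\frac12t(y,y',x)$. Also $[x,yy']=[x,y']+[x,y]^{y'}=[x,y]+[x,y']+t(x,y,y')$. So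
$$[x,yy'k]-[x,y]-[x,y']=t(x,y,y')+\tfrac12t(y,y',x).$$
By (6), $t(y,y',x)=-t(x,y,y')-t(y',x,y)=-t(x,y,y')+t(x,y',y)$. Hence
$$[x,yy'k]-[x,y]-[x,y']=\tfrac12\big(t(x,y,y')+t(x,y',y)\big). \tag{7}$$
The defect is now symmetric in $y,y'$. It is exactly the defect from additivity of the quadratic map $y\mapsto\frac12t(x,y,y)$. So we subtract this map, and also the term which antisymmetry requires. Define
$$B(\bar x,\bar y)=[x,y]-\tfrac12t(x,y,x)-\tfrac12t(x,y,y)\in M .$$
Changing $x$ or $y$ by an element of $Z$ changes nothing, so $B$ is well defined on $H\times H$.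

**Step 5: $B$ is alternating and bilinear on $(H,\oplus)$.** Since $[x,x]=0$, also $t(x,x,\cdot)=0$ and $B(\bar x,\bar x)=0$. Swapping $x$ and $y$ gives
$$B(\bar y,\bar x)=[y,x]-\tfrac12t(y,x,y)-\tfrac12t(y,x,x)=-B(\bar x,\bar y).$$
For additivity in the second variable, recall that $t$ vanishes if an argument is in $M$. So
$$t(x,yy'k,x)=t(x,y,x)+t(x,y',x),$$
$$t(x,yy'k,yy'k)=t(x,y,y)+t(x,y',y')+t(x,y,y')+t(x,y',y).$$
Together with (7),
$$B(\bar x,\bar y\oplus\bar y')-B(\bar x,\bar y)-B(\bar x,\bar y')=\tfrac12\big(t(x,y,y')+t(x,y',y)\big)-\tfrac12\big(t(x,y,y')+t(x,y',y)\big)=0 .$$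
By antisymmetry $B$ is additive in the first variable too. Over $\mathbb F_p$, additive maps are linear.

**Step 6: where $[x,y]$ is central, $B$ is the commutator.** If $[x,y]\in Z$, then $t(x,y,\cdot)=0$, so
$$B(\bar x,\bar y)=[x,y]\quad\text{whenever }[x,y]\in Z. \tag{8}$$

**Step 7: apply Lemma 1.** Let $\pi:M\to Z$ be a linear projection, the identity on $Z$. Then $\pi\circ B:H\times H\to Z$ is alternating and bilinear. Let $\bar x\ne\bar1$ and $z\in Z$. By Lemma 3 there is $y\in D(x)$ with $[x,y]=z$. By (8), $\pi(B(\bar x,\bar y))=\pi(z)=z$. So $\pi\circ B$ satisfies (1) on the $d$-dimensional space $(H,\oplus)$, and Lemma 1 gives $2m\le d$. $\square$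

## 9. Assembling Theorem A and the first three parts of Theorem B

**Proof of Theorem A.** If $c\ge3$, then Proposition 8 gives $d\ge2m+1$. If $H$ does not have exponent $p$, then Proposition 9 gives $d\ge2m+2$. Otherwise $c\le2$ and $H$ has exponent $p$. If $H$ is abelian, use Proposition 5. If not, $p$ is odd and $c=2$, and Proposition 10 applies. $\square$

**Proof of Theorem B(1)–(3).** Part (1) is Proposition 9, since $(p|Z|)^e=p^{e(m+1)}$. Part (2) is Proposition 8, because $\delta=\max(1,c-3)$. By Lemma 7(ii), $d-2m$ is even, so once it is positive it is at least 2.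

For (3), let $d=2m$. By (1), $G/Z$ has exponent $p$. By (2), $c\le2$, so $G$ has class at most 3. It is not abelian, since $Z<G$, so its class is 2 or 3. If $p=2$, then $G/Z$ has exponent 2, so it is elementary abelian and $G$ has class 2. $\square$

## 10. Every pair $m\le n$ occurs

**Proof of Theorem B(4).** If a Camina pair with $|Z(G)|=p^m$ and $|G:Z(G)|=p^{2n}$ exists, then Theorem A gives $m\le n$.

For the converse, the examples above have $m=n$, and we get smaller $m$ by dividing out part of the center.

**Step 1: central quotients.** Let $(G,Z(G))$ be a Camina pair and $Y<Z(G)$. Every element of $G$ outside $Z(G)$ is conjugate to its whole coset of $Z(G)$, so in $G/Y$ every element outside $Z(G)/Y$ is conjugate to its whole coset of $Z(G)/Y$. As $Z(G)/Y\ne1$, such an element has more than one conjugate and is not central. So $Z(G/Y)=Z(G)/Y$, and $(G/Y,Z(G/Y))$ is a Camina pair with the same index $|G/Y:Z(G/Y)|=|G:Z(G)|$.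

**Step 2: class 2.** Let $q=p^n$, and let $G$ be the group on $\mathbb F_q^3$ from Section 4, with $|Z(G)|=p^n$ and $|G:Z(G)|=p^{2n}$. Its center is the additive group of $\mathbb F_q$, which has a subgroup $Y$ of order $p^{n-m}$ for each $1\le m\le n$. By Step 1, $G/Y$ gives the required pair. It has class at most 2, and it is not abelian, since its center is proper. So its class is 2.

**Step 3: class 3.** Let $p$ be odd and $n\ge2$, and let $G$ be the group of Proposition 6, again with $|Z(G)|=p^n$ and $|G:Z(G)|=p^{2n}$. For $1\le m\le n$ choose $Y<Z(G)$ of order $p^{n-m}$. Then $G/Y$ gives the required pair. Since $\gamma_3(G)=Z(G)$ and $\gamma_4(G)=1$, $\gamma_3(G/Y)=Z(G)/Y\ne1$ and $\gamma_4(G/Y)=1$. So $G/Y$ has class 3.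

With $m=n$, Steps 2 and 3 give pairs of class 2 and 3 with $|Z(G)|=|G:Z(G)|^{1/2}$. $\square$

The condition $n\ge2$ in Step 3 cannot be dropped: if $n=1$, then $G/Z(G)$ has order $p^2$ and is abelian, so $G$ has class 2.
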